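# Flats through fat sets: growing balls and tilted projections

## A ball that grows along a segment, and projections with a push

Write $B(y,s)$ for the closed ball with center $y$ and radius $s$ in $\mathbb R^d$. Take a ball $B(c,r)$ and a point $x$, and look at the cone $\operatorname{conv}(\{x\}\cup B(c,r))$. Near its apex $x$ the cone may be very thin. But walking from $x$ toward $c$ buys room at a constant rate: for $0\le\lambda\le 1$,
$$B\big((1-\lambda)x+\lambda c,\ \lambda r\big)=(1-\lambda)x+\lambda B(c,r)\subset \operatorname{conv}(\{x\}\cup B(c,r)).\tag{1}$$
After a fraction $\lambda$ of the way there is a ball of radius $\lambda r$ to spare.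

The second object is a finite list of affine maps that makes use of this room. Let $M\subset\mathbb R^d$ be a flat of codimension $m\ge 0$, let $\pi$ be the orthogonal projection onto $M$, let $e_1,\dots,e_m$ be an orthonormal basis of the orthogonal complement of the direction space of $M$, let $u$ be a unit vector parallel to $M$, and let $P\ge1$. Put $C=2P\sqrt m$, and let $\mathcal T_M$ consist of the $2m+1$ affine maps
$$\pi,\qquad T_{i,\eta}(x)=\pi(x)+\eta\,C\,\langle x-\pi(x),e_i\rangle\,u\qquad(1\le i\le m,\ \eta=\pm1).\tag{2}$$
They take values in $M$, because $u$ is parallel to $M$. Each $T_{i,\eta}$ projects and then pushes along $u$, by an amount proportional to one coordinate of the displacement $x-\pi(x)$.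

Here is why one wants the push. In the plane let $K=\operatorname{conv}(\{0\}\cup B((2,0),1))$, a cone with apex $0$ and half-angle $30^\circ$, and let $M$ be the line $y=-s$ with $0<s\le\frac14$. The apex $x=0$ is in $K$ and close to $M$, but its projection $(0,-s)$ is not in $K$. Now take $P=2$, $m=1$, $C=4$, $u=(1,0)$, $e_1=(0,1)$. Then $T_{1,+1}(0)=(4s,-s)$. This point lies in $K$, since $4s\le1<\frac32$, where $\frac32$ is the abscissa of the tangent points, and $s<4s\tan30^\circ$. If $M$ were the line $y=+s$, the displacement would change sign and $\eta=-1$ would be the right choice.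

Here is the precise statement.

**Lemma 1 (projection with a push).** Let $P\ge 1$ and $\kappa=1/(8P\sqrt d)$. Let $c,w\in\mathbb R^d$ and $r>0$ with $\frac12<|w|\le P$, and put $u=-w/|w|$. Let $M$ be a flat parallel to $u$. Let $x$ be a point with $|x-(c+rw)|\le\kappa r$ and $\operatorname{dist}(x,M)\le2\kappa r$. Then $T(x)\in\operatorname{conv}(\{x\}\cup B(c,r))$ for some $T\in\mathcal T_M$.

*Proof.* Let $s=|x-\pi(x)|=\operatorname{dist}(x,M)$. If $s=0$, then $\pi(x)=x$ and $T=\pi$ works. Let $s>0$; then $m\ge1$. The vector $x-\pi(x)$ has length $s$ and $m$ coordinates in the basis $e_1,\dots,e_m$, so some $i$ satisfies $|\langle x-\pi(x),e_i\rangle|\ge s/\sqrt m$. Choose $\eta$ to be the sign of this inner product. Then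
$$T_{i,\eta}(x)=\pi(x)+hu,\qquad \frac{Cs}{\sqrt m}\le h\le Cs .$$
We compare $T_{i,\eta}(x)$ with a point on the segment from $x$ to $c$. Since $-rw=r|w|u$, we have $c-x=r|w|u+e$, where $e=c+rw-x$ and $|e|\le\kappa r$. Put $\lambda=h/(r|w|)>0$, so that the walk of fraction $\lambda$ moves by $hu$ up to an error:
$$x+\lambda(c-x)=x+hu+\lambda e .$$
Three estimates are needed.

1. *The fraction is admissible.* Since $|w|>\frac12$, $s\le2\kappa r$ and $m\le d$, we get $\lambda\le \dfrac{Cs}{r/2}\le4C\kappa=8P\sqrt m\,\kappa=\sqrt{m/d}\le1$.
2. *The room exceeds twice the displacement.* Since $|w|\le P$, we get $\lambda r=\dfrac h{|w|}\ge\dfrac{Cs}{P\sqrt m}=2s$.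
3. *The two points are close.* Since $\kappa\le\frac18$, we get $|T_{i,\eta}(x)-(x+\lambda(c-x))|=|\pi(x)-x-\lambda e|\le s+\lambda\kappa r\le\frac{\lambda r}2+\frac{\lambda r}2=\lambda r$.

By (1), $T_{i,\eta}(x)$ lies in the cone. $\square$

The formula $x\mapsto\pi(x)+C|x-\pi(x)|u$ would serve all points at once, so why $2m+1$ maps? Because we shall apply the maps to whole flats, and this formula is not affine. Take $d=3$, $M=\{z=0\}$, $u=(1,0,0)$ and the line $\{(0,t,t)\}$. The formula sends it to $\{(C|t|,t,0)\}$, a broken line, which no line contains. The affine maps $T_{1,\pm1}$ send it to the two lines $\{(\pm Ct,t,0)\}$, which together cover the broken line. An affine map sends a $k$-flat onto a flat of dimension at most $k$, and this is what we need.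

The cone and these maps serve to prove a theorem about hitting many sets by few flats. Inequality (1) will be used to round flats to a bounded number of choices. The maps $\mathcal T_M$ will turn a collection of $k$-flats of $\mathbb R^d$ into a collection of *hyperplanes* of a $(k+1)$-flat $M$, and for hyperplanes the problem can be solved.

## Hitting fat sets by few $k$-flats

Throughout, $0\le k<d$ are integers. A **$k$-flat** is a $k$-dimensional affine subspace of $\mathbb R^d$, and it *hits* a set if it intersects it. Any $k+1$ points lie on a common $k$-flat, so any $k+1$ nonempty sets are hit by one $k$-flat. For $k+2$ sets this is a real condition.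

**Definition (fat).** Let $\rho\ge1$. A bounded convex set $K\subset\mathbb R^d$ with nonempty interior is *$\rho$-fat* if the ratio of the radius of its minimum enclosing ball to the radius of its maximum inscribed ball is at most $\rho$.

For example, a $1\times L$ rectangle with $L\ge1$ has these radii equal to $\frac12\sqrt{1+L^2}$ and $\frac12$. It is $\rho$-fat exactly when $\sqrt{1+L^2}\le\rho$.

**Conjecture.** Let $p\ge q\ge k+2$, and let $\mathcal F$ be a finite family of $\rho$-fat convex sets in $\mathbb R^d$. If among any $p$ sets some $q$ can be hit with a $k$-flat, then there is a family of $c(p,q,k)<\infty$ $k$-flats hitting all of $\mathcal F$.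

Here $d,k,\rho,p,q$ are fixed, and $c$ may depend on all of them, but not on $\mathcal F$. The conjecture comes from "k-dimensional transversals for fat convex sets", https://attilajung.github.io/socg25talk_jungattila.pdf. We shall prove it, for a wider class of sets in which (1) is built into the definition.

**Definition (the class $\mathcal S_P$).** For $P\ge1$, let $\mathcal S_P$ be the class of sets $K\subset\mathbb R^d$ for which there are $c_K\in\mathbb R^d$ and $r_K>0$ with
$$B(c_K,r_K)\subset K\subset B(c_K,Pr_K),\qquad\operatorname{conv}(\{x\}\cup B(c_K,r_K))\subset K\ \text{ for all }x\in K.\tag{3}$$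
We fix one such pair $c_K,r_K$ for each $K$.

The second condition says that $K$ is star-shaped with respect to the ball. Convexity is not required. In the plane, with $B=B(0,1)$, the union of $\operatorname{conv}(\{(2,0)\}\cup B)$ and $\operatorname{conv}(\{(0,2)\}\cup B)$ is in $\mathcal S_2$. It is not convex: the midpoint $(1,1)$ of its two tips violates the inequality $\frac12x+\frac{\sqrt3}2y\le1$, which holds on the first cone, and by symmetry it is not in the second cone either.

By (1), every $K\in\mathcal S_P$ satisfies
$$x\in K,\ 0\le\lambda\le1\quad\Longrightarrow\quad B\big((1-\lambda)x+\lambda c_K,\ \lambda r_K\big)\subset K.\tag{4}$$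

**Every $\rho$-fat convex set is in $\mathcal S_{4\rho}$.** Let $R$ and $r_{in}$ be the two radii, so $R\le\rho r_{in}$. Then $K$ contains a closed ball $B(c,r)$ with $r=r_{in}/2$; we halve because $K$ need not be closed. Also $K$ lies in a closed ball of radius $R\le2\rho r$. This ball contains $c$, so every point of $K$ is within $2R$ of $c$, and $K\subset B(c,2R)\subset B(c,4\rho r)$. The second condition in (3) follows from convexity.

**Theorem A.** Let $0\le k<d$, $P\ge1$, $p\ge q\ge k+2$. There is $c=c(d,k,P,p,q)<\infty$ such that every finite $\mathcal F\subset\mathcal S_P$, among any $p$ members of which some $q$ can be hit by a $k$-flat, is hit by at most $c$ $k$-flats. With $P=4\rho$ this is the conjecture; so the conjecture is true.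

If $|\mathcal F|<p$, the hypothesis is empty, and $p-1$ flats suffice, one per member. If $|\mathcal F|\ge p$, the parameter $q$ can be lowered to $k+2$.

**Reduction to $q=k+2$.** Let $|\mathcal F|\ge p$ and $p_0=p-q+k+2\ge k+2$. Given $p_0$ distinct members, add $q-k-2$ other members, for $p$ in total. Some $q$ of these $p$ are hit by one $k$-flat. At most $q-k-2$ of these $q$ were added, so at least $k+2$ are among the original $p_0$. Hence among any $p_0$ members some $k+2$ are hit by a $k$-flat.

## Points: one greedy pass, and why it does not extend to lines

Let $k=0$. The condition with $q=k+2=2$ says that among any $p_0$ members two intersect. Let us prove the theorem here by hand.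

For $K\in\mathcal S_P$, and now for general $k$, fix a finite set $\Gamma_K\subset B(c_K,2Pr_K)$ such that every point of $B(c_K,2Pr_K)$ is within $r_K/(k+1)$ of $\Gamma_K$. It can be chosen with
$$|\Gamma_K|\le N_0:=\lfloor(1+4P(k+1))^d\rfloor .\tag{5}$$
To see this, let $\Gamma_K$ be a maximal subset of $B(c_K,2Pr_K)$ with pairwise distances at least $\delta=r_K/(k+1)$. By maximality it has the covering property. The balls of radius $\delta/2$ around its points have disjoint interiors and lie in a ball of radius $2Pr_K+\delta/2$. Comparing volumes gives $|\Gamma_K|\le\big((2Pr_K+\delta/2)/(\delta/2)\big)^d=(1+4P(k+1))^d$.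

For $k=0$: *if $K,K'\in\mathcal S_P$ meet and $r_K\le r_{K'}$, then $\Gamma_K$ hits $K'$.* Pick $x\in K\cap K'$ and walk inside $K'$: let $\lambda=r_K/r_{K'}\le1$ and $z=x+\lambda(c_{K'}-x)$. By (4), $B(z,r_K)\subset K'$. Also $|z-x|\le\lambda Pr_{K'}=Pr_K$, so $z\in B(c_K,2Pr_K)$. Some point of $\Gamma_K$ is within $r_K$ of $z$, hence in $K'$.

Now run greedily. Take a member $K_1$ with smallest $r_K$, discard all members that meet it (including $K_1$), take a remaining member $K_2$ with smallest $r_K$, and so on. The chosen sets are pairwise disjoint, so there are at most $p_0-1$ of them, and $\bigcup\Gamma_{K_i}$ hits everything. So $(p_0-1)N_0$ points suffice.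

For $k=1$ one would try to let the two smallest of three sets on a common line predict a line through the largest. This fails. Take disks of radii $\frac1{10},\frac1{10},1$ centered at $(0,0),(1,0),(1000,0)$. All three meet the $x$-axis. Points are known only up to an error $r/(k+1)=r/2$. The line through $(0,0)$ and $(1,\frac1{20})$ uses allowed points, yet at abscissa $1000$ it is at height $50$, and its distance to the center of the large disk exceeds $1$. Extrapolation multiplies errors by the relative distance, and $1000$ could be any number. On the other hand, the first and third disks predict the middle one: a line through $(0,h_0)$ and $(1000,h_2)$ with $|h_0|\le\frac1{20}$, $|h_2|\le\frac12$ has height at most $0.999\cdot\frac1{20}+0.001\cdot\frac12<\frac1{10}$ at abscissa $1$. So the set to be predicted must be chosen from sizes and positions together.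

There is a second obstacle. For $k=0$ each set carries a bounded list of points; for $k\ge1$ a candidate flat depends on $k+1$ sets, and the number of such tuples grows with $\mathcal F$. The greedy choice has nothing to discard. The next two sections deal with the two obstacles: a determinant picks the predicted set, and averaging over tuples bounds a *fractional* version of the number of flats.

## A maximal parallelepiped selects the set to be predicted

**Lemma 2.** Let $K_0,\dots,K_{k+1}\in\mathcal S_P$ (repetitions allowed) be hit by a common $k$-flat $\ell$. Then there are an index $j$ and points $g_i\in\Gamma_{K_i}$ ($i\ne j$) such that every $k$-flat containing all $g_i$ ($i\ne j$) hits $K_j$.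

*Proof.* Write $c_i,r_i$ for $c_{K_i},r_{K_i}$, and choose $x_i\in\ell\cap K_i$.

**Step 1: choose $j$ so that errors are not amplified.** We want $x_j=\sum b_ix_i$ to be an affine combination in which an error of size $r_i$ at $x_i$ costs at most $r_j$ at $x_j$. Encode size and position together:
$$v_i=\frac{(x_i,1)}{r_i}\in\mathbb R^{d+1}.$$
The vectors $(x,1)$, $x\in\ell$, span a linear space of dimension $k+1$, so the $v_i$ span a space of some dimension $D$ with $1\le D\le k+1$. Among all $D$-element sets of indices, let $I$ be one for which the $D$-dimensional volume of the parallelepiped spanned by $(v_i)_{i\in I}$ is largest. This volume is positive, so $(v_i)_{i\in I}$ is a basis of the span. There are $k+2>D$ indices, so we may pick $j\notin I$ and write $v_j=\sum_{i\in I}a_iv_i$. Replacing $v_i$ by $v_j$ multiplies the volume by $|a_i|$, so maximality gives $|a_i|\le1$. Put $b_i=a_ir_j/r_i$. Multiplying $v_j=\sum a_iv_i$ by $r_j$ and reading off the first $d$ coordinates and the last one,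
$$x_j=\sum_{i\in I}b_ix_i,\qquad\sum_{i\in I}b_i=1,\qquad|b_i|\,r_i=|a_i|\,r_j\le r_j.\tag{6}$$
(In the example of the three disks, with $x_i$ the centers, the parallelogram areas are $|x_i-x_{i'}|/(r_ir_{i'})$, that is $100$, $10000$ and $9990$. The largest belongs to the first and third disks, so $j$ is the middle one.)

**Step 2: make room at $x_j$.** The point $x_j$ may be on the boundary of $K_j$. Let
$$W=\max_{i\in I}|b_i|r_i=|b_{i^*}|\,r_{i^*}.$$
Since $\sum b_i=1$, we have $W>0$, and $W\le r_j$ by (6). Put $\lambda=W/r_j\le1$ and $z=x_j+\lambda(c_j-x_j)$. By (4), $B(z,W)\subset K_j$. Moreover $|z-x_j|\le\lambda Pr_j=PW$.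

**Step 3: move the basis points so that they predict $z$.** Let $x_i'=x_i$ for $i\in I\setminus\{i^*\}$ and
$$x_{i^*}'=x_{i^*}+\frac{z-x_j}{b_{i^*}} .$$
Then $\sum_{i\in I}b_ix_i'=x_j+(z-x_j)=z$. The shift has length at most $PW/|b_{i^*}|=Pr_{i^*}$. Since $x_i\in B(c_i,Pr_i)$, we get $x_i'\in B(c_i,2Pr_i)$ for all $i\in I$.

**Step 4: round to $\Gamma_{K_i}$.** For $i\in I$ choose $g_i\in\Gamma_{K_i}$ with $|g_i-x_i'|\le r_i/(k+1)$; for the other $i\ne j$ choose $g_i\in\Gamma_{K_i}$ arbitrarily. Let $y=\sum_{i\in I}b_ig_i$, a point of the affine hull of $\{g_i:i\in I\}$. Then
$$|y-z|\le\sum_{i\in I}|b_i|\frac{r_i}{k+1}\le\frac{|I|}{k+1}W\le W ,$$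
so $y\in B(z,W)\subset K_j$. A $k$-flat containing all $g_i$ ($i\ne j$) contains $y$, so it hits $K_j$. $\square$

## Random tuples bound the fractional transversal number

**Definition (fractional transversal number).** Let $\mathcal F$ be a finite nonempty family in $\mathcal S_P$. Let $\tau(\mathcal F)$ be the least number of $k$-flats hitting all members. Let $\tau^*(\mathcal F)$ be the minimum total weight of a finitely supported nonnegative weighting of $k$-flats such that, for each $K\in\mathcal F$, the flats hitting $K$ have total weight at least $1$. Let $\nu^*(\mathcal F)$ be the maximum of $\sum_Kw_K$ over weights $w\ge0$ on $\mathcal F$ such that, for each $k$-flat, the members it hits have total weight at most $1$.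

Clearly $\tau^*\le\tau$. For instance let $k=0$, $d=2$, and take three unit disks centered at the vertices of an equilateral triangle of side $1.9$. They intersect pairwise, but have no common point, since the circumradius $1.9/\sqrt3$ exceeds $1$. So $\tau=2$. Weight $\frac12$ at a point of each pairwise intersection gives $\tau^*\le\frac32$, and weight $\frac12$ on each disk gives $\nu^*\ge\frac32$.

Only finitely many subfamilies of $\mathcal F$ occur as the set of members hit by a flat. So $\tau^*$ is the value of a finite linear program and $\nu^*$ is the value of its dual. Both are feasible (every member is hit by some flat; $w=0$), so both optima are attained, and linear programming duality gives $\tau^*=\nu^*$. Weight $1$ on a single member shows $\nu^*\ge1$.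

**Proposition 3.** If $\mathcal F\subset\mathcal S_P$ is finite and nonempty, and among any $p_0\ge k+2$ distinct members some $k+2$ are hit by a $k$-flat, then
$$\tau^*(\mathcal F)\le(k+2)N_0^{k+1}\binom{p_0}{k+2}.$$

*Proof.* Let $w$ be optimal for $\nu^*$. Draw members of $\mathcal F$ independently with $\Pr(X=K)=w_K/\nu^*$. Let $\alpha$ be the probability that $k+2$ independent draws $X_0,\dots,X_{k+1}$ are hit by a common $k$-flat. We bound $\alpha$ from both sides.

**Step 1: $\alpha$ is bounded below by the hypothesis.** Draw $X_1,\dots,X_{p_0}$. We claim that there are always $k+2$ indices whose sets are hit by one $k$-flat. If the $X_i$ are distinct, this is the hypothesis. If $X_a=X_b$ with $a\ne b$, take $a$, $b$ and any $k$ further indices: these are at most $k+1$ distinct sets, and a point from each gives at most $k+1$ points, which lie on a $k$-flat. So the expected number of $(k+2)$-sets of indices whose sets are hit by one $k$-flat is at least $1$. This expectation is $\alpha\binom{p_0}{k+2}$. Hence $\alpha\binom{p_0}{k+2}\ge1$.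

**Step 2: $\alpha$ is bounded above by Lemma 2.** Label the points of each $\Gamma_K$ by $1,\dots,N_0$, with repetition if needed. For every sequence of $k+1$ pairs (set, label), fix one $k$-flat containing the $k+1$ corresponding points. If $X_0,\dots,X_{k+1}$ are hit by a common $k$-flat, then by Lemma 2, for some $j$ and some labels, the fixed flat determined by $(X_i)_{i\ne j}$ and these labels hits $X_j$. Consider one fixed $j$ and one fixed choice of labels, and condition on $(X_i)_{i\ne j}$. The flat is then determined, and $X_j$ is independent of it. The members hit by this flat have total $w$-weight at most $1$, so it hits $X_j$ with probability at most $1/\nu^*$. There are $k+2$ choices of $j$ and $N_0^{k+1}$ choices of labels, so by the union bound $\alpha\le(k+2)N_0^{k+1}/\nu^*$.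

Combining the two bounds, $\tau^*=\nu^*\le(k+2)N_0^{k+1}/\alpha\le(k+2)N_0^{k+1}\binom{p_0}{k+2}$. $\square$

## Two set systems of bounded VC-dimension

It remains to pass from fractional to integral transversals. Dividing an optimal weighting by $\tau^*$ gives a probability measure $\mu$ on $k$-flats such that each $K\in\mathcal F$ is hit by flats of measure at least $1/\tau^*$. We want boundedly many flats that hit all members. The standard tool is the following.

**Definition (VC-dimension).** A set $A$ is *shattered* by a system of sets (called *ranges*) if every subset of $A$ is the intersection of $A$ with a range. The *VC-dimension* is the largest size of a shattered finite set.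

For example, intervals on the line have VC-dimension $2$: they cannot cut out the outer two of three points. Half-spaces in $\mathbb R^D$, open or closed, have VC-dimension $D+1$.

**$\varepsilon$-net theorem** (Haussler–Welzl 1987; Matoušek, *Lectures on Discrete Geometry*, Thm 10.2.4). For a finite probability space with a set system of VC-dimension at most $D$ and $0<\varepsilon\le\frac12$, some $O_D(\varepsilon^{-1}\log\varepsilon^{-1})$ points meet every set of the system of measure at least $\varepsilon$.

Such a set of points is called an *$\varepsilon$-net*. In our uses the "points" of the space are flats, namely those in the support of a finitely supported measure. Two systems are needed.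

**System (V1).** The points are $k$-flats $\ell$ in $\mathbb R^d$, and the ranges are $\{\ell:\ell\cap B(y,s)\ne\emptyset\}$. For $b\in\ell$ and $Q$ the orthogonal projection onto the orthogonal complement of the direction space of $\ell$,
$$\operatorname{dist}(y,\ell)^2=|Q(y-b)|^2=y^TQy-2y^TQb+b^TQb .$$
So $\operatorname{dist}(y,\ell)^2\le s^2$ is a linear inequality in $(Q,Qb,b^TQb)\in\mathbb R^{d^2+d+1}$, and a range corresponds to a half-space. A shattered set of flats is mapped injectively onto a set of points shattered by half-spaces. Hence the VC-dimension is at most $d^2+d+2$.

**System (V2).** The points are hyperplanes $h=\{a_h\cdot x=b_h\}$ in $\mathbb R^n$, and the ranges are $\{h:h\cap\operatorname{int}\Delta\ne\emptyset\}$ with $\Delta=\operatorname{conv}\{v_0,\dots,v_n\}$ a simplex. Put $f(x)=a_h\cdot x-b_h$. We claim that $h$ meets $\operatorname{int}\Delta$ iff $\min_if(v_i)<0<\max_if(v_i)$. The interior consists of the points $\sum t_iv_i$ with all $t_i>0$, $\sum t_i=1$, and there $f=\sum t_if(v_i)$. If both signs occur, some such $t$ makes this zero. If, say, all $f(v_i)\ge0$, then they are not all zero, since the nonconstant function $f$ cannot vanish on $n+1$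 affinely independent points; so $f>0$ on the interior. The case of all $f(v_i)\le0$ is symmetric.

So a range is a Boolean combination of the $2(n+1)$ open half-spaces $\{a\cdot v_i-b<0\}$ and $\{a\cdot v_i-b>0\}$ of $\mathbb R^{n+1}\ni(a_h,b_h)$. By the Sauer–Shelah lemma, half-spaces of $\mathbb R^{n+1}$ cut at most $(N+1)^{n+2}$ subsets out of $N$ points. So the ranges cut at most $(N+1)^{2(n+1)(n+2)}$ subsets out of $N$ hyperplanes. If $N$ hyperplanes are shattered, then $2^N\le(N+1)^{2(n+1)(n+2)}$, which bounds $N$ in terms of $n$.

## Hyperplanes and connected sets: simplices in place of the sets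

For hyperplanes there is a passage from fractional to integral that requires no fatness at all. The sets below may be arbitrarily complicated, so (V2) cannot be applied to them directly; the idea is to trap a set missed by all our hyperplanes inside a simplex.

For $n=1$ the argument is short. Hyperplanes are points of a line, the sets are bounded intervals, and an $\varepsilon$-net $N$ for open intervals works: together with two far endpoints it cuts the line into gaps, an interval that misses all these points lies in one gap, and a bounded gap has measure less than $\varepsilon$. In higher dimension the gaps become cells of an arrangement. These are not simplices, so we triangulate them, and we add the hyperplanes that the triangulations use.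

**Lemma 4.** Let $n\ge1$, $0<\varepsilon\le\frac12$, let $\mu$ be a finitely supported probability measure on hyperplanes of $\mathbb R^n$, and let $\mathcal G$ be a finite family of bounded connected nonempty sets, each met by a set of hyperplanes of measure at least $\varepsilon$. Then some $g(\varepsilon,n)=O_n\big((\varepsilon^{-1}\log\varepsilon^{-1})^{n^2}\big)$ hyperplanes meet all members of $\mathcal G$.

*Proof.*

**Step 1: the hyperplanes, and how many there are.** Let $N$ be an $\varepsilon$-net for (V2), with $|N|=O_n(\varepsilon^{-1}\log\varepsilon^{-1})$. Let $L$ be a closed cube whose interior contains all members of $\mathcal G$, and let $N_1$ be $N$ together with the $2n$ facet hyperplanes of $L$. Let $V$ be the set of points that are the unique common point of some $n$ hyperplanes of $N_1$, so $|V|\le\binom{|N|+2n}n$. Let $N'$ be the set of hyperplanes spanned by $n$ affinely independent points of $V$. Then $|N'|\le|V|^n\le(|N|+2n)^{n^2}$. Since $\varepsilon^{-1}\log\varepsilon^{-1}$ is bounded below by a positive constant for $\varepsilon\le\frac12$, this is $O_n\big((\varepsilon^{-1}\log\varepsilon^{-1})^{n^2}\big)$. We claim that $N'$ meets every $G\in\mathcal G$.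 Suppose that $G\in\mathcal G$ misses all hyperplanes of $N'$.

**Step 2: $G$ has a point in an open cell.** Let $h\in N$ meet $\operatorname{int}L$. Then $h\cap L$ is an $(n-1)$-dimensional polytope in $h$. Each of its vertices is the unique common point of $h$ and $n-1$ facet hyperplanes of $L$, so it is in $V$. The polytope has $n$ affinely independent vertices, and they span $h$; so $h\in N'$. Hence $G$ misses every $h\in N$ that meets $\operatorname{int}L$. Fix $x\in G$. As $x\in\operatorname{int}L$, it lies in a component $U$ of $\operatorname{int}L\setminus\bigcup N$.

**Step 3: trap $G$ in a simplex.** The cell $U$ is a nonempty intersection of finitely many open half-spaces bounded by hyperplanes of $N_1$. Its closure is the intersection of the corresponding closed half-spaces, an $n$-dimensional polytope, and each of its vertices is the unique common point of $n$ hyperplanes of $N_1$, so it is in $V$. Triangulate $\overline U$ without new vertices. Then $x$ lies in a closed $n$-simplex $\Delta$ with vertices in $V$. Each facet hyperplane of $\Delta$ is spanned by $n$ affinely independent points of $V$, so it is in $N'$, and $G$ misses it. Hence $x\in\operatorname{int}\Delta$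 and $G\cap\partial\Delta=\emptyset$. Since $G$ is connected, $G\subset\operatorname{int}\Delta$.

**Step 4: contradict the net property.** Since $U$ is open and convex, $\operatorname{int}\Delta\subset\operatorname{int}\overline U=U$. So no member of $N$ meets $\operatorname{int}\Delta$, and because $N$ is an $\varepsilon$-net, the hyperplanes meeting $\operatorname{int}\Delta$ have measure less than $\varepsilon$. But every hyperplane meeting $G$ meets $\operatorname{int}\Delta$, and those have measure at least $\varepsilon$, a contradiction. $\square$

## A net flat that just misses, and the $(k+1)$-flat of all its pushes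

Let us return to $k$-flats in $\mathbb R^d$, sets $K\in\mathcal S_P$, and $\mu$. The sensible first step is to replace $K$ by balls, where (V1) applies. A net flat $\ell_0$ then comes close to $K$, on the scale of $r_K$. It need not hit $K$: near $\ell_0$ the set $K$ may be as thin as the tip of a cone. The next thought is to push $\ell_0$ toward $c_K$, by a bounded number of prescribed amounts. This is where the approach stops, because the amount has to be comparable with $r_K$, and $\mathcal F$ has sets of many scales.

Here is a concrete instance, with $k=0$ and $d=2$. Let $\ell_0$ be the origin and $K=\operatorname{conv}(\{(\delta,0)\}\cup B((2,0),1))$ with $\delta=\frac1{100}$; this is in $\mathcal S_2$ with center $(2,0)$ and radius $1$. The copies $tK$, $t=2^{-i}$, all miss the origin, and it is within $t\delta$ of each of them. A point $z$ hits $tK$ only if $\delta\le|z|/t\le3$, which allows at most $\log_2(3/\delta)+1$ values of $i$. So no bounded number of pushes of the origin, nor any bounded number of points at all, hits many such copies.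

The way out is not to choose the push in advance. All pushes of $\ell_0$ in direction $u$ lie in the $(k+1)$-flat $M=\ell_0+\mathbb Ru$. There we look for *hyperplanes* of $M$, by Lemma 4, provided that we have a measure on hyperplanes of $M$ for which each $K\cap M$ is met often. This measure is obtained from $\mu$ by the maps $\mathcal T_M$, and Lemma 1 guarantees that enough of it still hits $K$.

**Proposition 5.** Let $\mathcal F\subset\mathcal S_P$ be finite and $\mu$ a finitely supported probability measure on $k$-flats with $\mu\{\ell:\ell\cap K\ne\emptyset\}\ge\varepsilon$ for all $K\in\mathcal F$, where $0<\varepsilon\le\frac12$. Then $\mathcal F$ is hit by at most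
$$f(\varepsilon)=O_{d,P}\Big(\big(\varepsilon^{-1}\log(\varepsilon^{-1}+1)\big)^{(k+1)^2+1}\Big)$$
$k$-flats.

*Proof.* Put $\kappa=1/(8P\sqrt d)$ as in Lemma 1, and $m=d-k-1$. Let $\Omega\subset B(0,P)$ be a finite set such that every point of $B(0,P)$ is within $\kappa$ of $\Omega$, with $|\Omega|$ depending only on $d,P$. For a given $K$ write $c=c_K$, $r=r_K$.

**Step 1: for each $K$, find a place, on the scale of $K$, where many flats hit it.** For each flat $\ell$ in the support of $\mu$ that hits $K$, choose $x\in\ell\cap K$. Then $(x-c)/r\in B(0,P)$ is within $\kappa$ of some $w\in\Omega$, that is, $|x-(c+rw)|\le\kappa r$. By the pigeonhole principle there is $w=w_K\in\Omega$ such that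
$$S_K=\{\ell:\ \ell\cap K\cap B(c+rw,\kappa r)\ne\emptyset\}\quad\text{has}\quad\mu(S_K)\ge\varepsilon_1:=\varepsilon/|\Omega|.$$

**Step 2: find a net flat that passes near this place.** Let $N$ be an $\varepsilon_1$-net of $\mu$ for (V1), $|N|=O_d(\varepsilon_1^{-1}\log\varepsilon_1^{-1})$. The flats meeting the ball $B(c+rw,\kappa r)$ have measure at least $\varepsilon_1$. So there are $\ell_0\in N$ and $x_0\in\ell_0$ with $|x_0-(c+rw)|\le\kappa r$. Assign to $K$ such a pair $(\ell_0,w)$. There are at most $|N||\Omega|$ pairs. Note that $x_0$ need not be in $K$.

**Step 3: dispose of the positions in which $\ell_0$ itself hits $K$.** If $|w|\le\frac12$, then $|x_0-c|\le\frac r2+\kappa r\le r$, so $\ell_0$ hits $B(c,r)\subset K$. If $|w|>\frac12$, put $u=-w/|w|$ and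
$$c'=x_0-rw=x_0+r|w|u .$$
Then $|c'-c|=|x_0-(c+rw)|\le\kappa r$, so $c'\in B(c,r)\subset K$. If $u$ is parallel to $\ell_0$, then $c'\in\ell_0$, and $\ell_0$ hits $K$.

**Step 4: in the main case, transfer the measure to hyperplanes of a $(k+1)$-flat.** Let $|w|>\frac12$ and $u$ not parallel to $\ell_0$. Then $M=M(\ell_0,w):=\ell_0+\mathbb Ru$ is a $(k+1)$-flat, of codimension $m$, which contains $x_0$ and $c'$. It depends only on the pair $(\ell_0,w)$, not on $K$, and so does the list $\mathcal T_M$ of (2), for the vector $u$.

Let $\ell\in S_K$ and $x\in\ell\cap K\cap B(c+rw,\kappa r)$. Then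
$$\operatorname{dist}(x,M)\le|x-x_0|\le2\kappa r .$$
All hypotheses of Lemma 1 hold, so $T(x)\in\operatorname{conv}(\{x\}\cup B(c,r))\subset K$ for some $T\in\mathcal T_M$. That is, $T(\ell)$ meets $K\cap M$ for at least one of the $2m+1$ maps.

For a $k$-flat $\ell$ and $T\in\mathcal T_M$, the set $T(\ell)$ is an affine subspace of $M$ of dimension at most $k$. Fix a hyperplane $A_T(\ell)$ of $M$, which is a $k$-flat, containing it. Let $\mu_M$ be the law of $A_T(\ell)$ when $\ell$ is drawn from $\mu$ and $T$ is uniform in $\mathcal T_M$, independent of $\ell$. This is a finitely supported measure on hyperplanes of $M$. By the previous paragraph, the hyperplanes meeting $K\cap M$ have $\mu_M$-measure at least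
$$\varepsilon_2:=\frac{\varepsilon_1}{2m+1}.$$

**Step 5: apply Lemma 4 in $M$.** The set $K\cap M$ is bounded and contains $c'$. It is connected, because it is star-shaped with respect to $c'$: for $y\in K\cap M$ the segment $[c',y]$ lies in $K$ by (3), since $c'\in B(c,r)$, and it lies in $M$. So Lemma 4 applies in $M\cong\mathbb R^{k+1}$ to the sets $K\cap M$, over all $K$ in the main case assigned to $(\ell_0,w)$. It gives at most $g(\varepsilon_2,k+1)$ $k$-flats in $M$ that hit all these $K$.

**Step 6: count.** Altogether $|N|+|N||\Omega|\,g(\varepsilon_2,k+1)$ $k$-flats hit $\mathcal F$. The ratios $\varepsilon/\varepsilon_1$ and $\varepsilon/\varepsilon_2$ depend only on $d,k,P$, so $\varepsilon_i^{-1}\log\varepsilon_i^{-1}=O_{d,P}(\varepsilon^{-1}\log(\varepsilon^{-1}+1))$. The factor $|N|$ contributes one power of this quantity, and $g$ contributes $(k+1)^2$ powers. $\square$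

## Proof of Theorem A

If $|\mathcal F|<p$, then $p-1$ flats suffice. Let $|\mathcal F|\ge p$ and $p_0=p-q+k+2$. By the reduction to $q=k+2$, among any $p_0$ members some $k+2$ are hit by a $k$-flat, so Proposition 3 gives
$$\tau^*(\mathcal F)\le T:=(k+2)N_0^{k+1}\binom{p_0}{k+2}.$$
Normalizing an optimal fractional transversal gives a finitely supported probability measure $\mu$ such that each $K\in\mathcal F$ is hit by flats of measure at least $1/\tau^*(\mathcal F)\ge1/T$. Proposition 5 with $\varepsilon=\min(\frac12,1/T)$ bounds the number of $k$-flats needed by a constant depending only on $d,k,P,p,q$. $\blacksquare$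

With $P=4\rho$, the conjecture is proved.

## Polynomial bounds, fractional Helly, sharpness, infinite families, converse

The same lemmas give more.

**Theorem B.**

1. *(Wider class, polynomial bound.)* The conjecture holds for all finite families in $\mathcal S_P$, with $c\le\max\{p-1,\ C(p-q+k+2)^a\}$, where $a=(k+2)\big((k+1)^2+2\big)$ and $C=C(d,P)$.
2. *(Integral vs. fractional.)* Every finite $\mathcal F\subset\mathcal S_P$ is hit by at most $C(d,P)\max(\tau^*(\mathcal F),1)^{(k+1)^2+2}$ $k$-flats.
3. *(Fractional Helly, linear.)* If $\mathcal F\subset\mathcal S_P$, $|\mathcal F|=n\ge k+2$, and at least $\alpha\binom n{k+2}$ of its $(k+2)$-subsets can be hit by a $k$-flat, then some $k$-flat hits at least $\beta n$ members, with $\beta=\alpha/\big((k+2)^2N_0^{k+1}\big)$. The linear dependence on $\alpha$ is optimal up to the constant factor.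
4. *(Sharpness of $k+2$.)* The condition $q\ge k+2$ cannot be relaxed to $q\ge k+1$, even for balls.
5. *(Infinite families.)* Theorem A, with the same $c$, holds for arbitrary infinite families of compact members of $\mathcal S_P$. Compactness cannot be dropped for infinite families.
6. *(Converse.)* If $\mathcal F$ is hit by $c$ $k$-flats, then for every $q$, among any $c(q-1)+1$ members some $q$ are hit by a $k$-flat. Hence, over the finite families in $\mathcal S_P$, bounded transversal number, bounded $\tau^*$ and a $(p,k+2)$-property with bounded $p$ are equivalent.

Here the $(p,q)$-property means that among any $p$ members some $q$ are hit by a $k$-flat.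

**Proof of (2).** The purpose is to absorb the logarithm. Let $\mathcal F$ be nonempty and $\varepsilon=\min(\frac12,1/\tau^*)$, so $\varepsilon^{-1}=\max(2,\tau^*)\le2\max(1,\tau^*)$. As above, the normalized optimal weighting satisfies the hypothesis of Proposition 5. Since $(\log(t+1))^{(k+1)^2+1}=O_d(t)$ for $t\ge2$, the bound $f(\varepsilon)$ is $O_{d,P}\big(\varepsilon^{-((k+1)^2+2)}\big)$.

**Proof of (1).** If $|\mathcal F|<p$, use $p-1$ flats. Otherwise, with $p_0=p-q+k+2$, the proof of Theorem A gives $\tau^*\le(k+2)N_0^{k+1}\binom{p_0}{k+2}\le C\,p_0^{k+2}$ with $C=C(d,P)$. Insert this in (2); the exponents multiply to $a$.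

**Proof of (3), the bound.** The purpose is to count instead of drawing at random. Label the points of the $\Gamma_K$ by $1,\dots,N_0$ as in Proposition 3. For each $(k+1)$-subset of $\mathcal F$ and each assignment of labels to its members, fix a $k$-flat through the corresponding points. By Lemma 2, each hit $(k+2)$-subset yields a $(k+1)$-subset, a label vector, and a further member $K_j$ that is hit by the flat fixed for these. The $(k+2)$-subset is recovered from the $(k+1)$-subset and $K_j$. There are $\binom n{k+1}N_0^{k+1}$ fixed flats (counted with their indices), so one of them hits at least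
$$\frac{\alpha\binom n{k+2}}{\binom n{k+1}N_0^{k+1}}=\frac{\alpha(n-k-1)}{(k+2)N_0^{k+1}}\ge\frac{\alpha n}{(k+2)^2N_0^{k+1}}$$
members. The last step uses $(k+2)(n-k-1)-n=(k+1)(n-k-2)\ge0$.

**Proof of (3), optimality.** We build families with few hit subsets and no rich flat. Take $g\ge k+2$ distinct points $y_1,\dots,y_g$ on the moment curve in $\mathbb R^d$. Any $d+1$ or fewer of them are affinely independent, and $k+2\le d+1$, so no $k+2$ lie on a $k$-flat. Affine independence of $k+2$ points $y$ means that the matrix with rows $(y,1)$ has a nonzero $(k+2)\times(k+2)$ minor, so it is preserved under small perturbations. Hence for small $\delta>0$ no $k$-flat meets $k+2$ of the balls $B(y_i,\delta)$: points of the flat in these balls would be $k+2$ affinely independent points on a $k$-flat.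

At each $y_i$ place $t\ge2$ concentric balls of distinct radii at most $\delta$, so $n=gt$. A $k$-flat meets at most $k+1$ of the $B(y_i,\delta)$, so it hits at most $(k+1)t=(k+1)n/g$ members. A $(k+2)$-subset with two concentric members involves at most $k+1$ centers, and a $k$-flat through these centers hits all of it. In a random $(k+2)$-subset in random order, the first two members are concentric with probability $\frac{t-1}{n-1}$. So the fraction of hit $(k+2)$-subsets is at least
$$\frac{t-1}{gt-1}\ge\frac1{2g},$$
since $2g(t-1)-(gt-1)=g(t-2)+1>0$. So for the fraction $\alpha\ge\frac1{2g}$ of this family, the best $\beta$ is at most $(k+1)/g\le2(k+1)\alpha$, with $g$ arbitrary and with $n=gt$ as large as we like. The fractions do become small: a $(k+2)$-subset without concentric members is not hit, so by the union bound over pairs $\alpha\le\binom{k+2}2\frac{t-1}{gt-1}\le\binom{k+2}2\frac1g$.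

**Proof of (4).** Any $k+1$ nonempty sets are hit by a $k$-flat, so with $q=k+1$ the hypothesis holds for every family of nonempty sets and every $p\ge q$. But the $g$ equal balls $B(y_i,\delta)$ above need at least $g/(k+1)$ $k$-flats, and $g$ is arbitrary.

**Proof of (5), compact sets.** The purpose is to glue the solutions for finite subfamilies. Encode a $k$-flat $\ell$ by $(Q,a)$, where $Q$ is the orthogonal projection onto the orthogonal complement of its direction space and $a=Qb$ for $b\in\ell$, which is the point of $\ell$ nearest to the origin; then $\ell=\{x:Qx=a\}$. The pairs that occur are those with $Q=Q^T=Q^2$, $\operatorname{tr}Q=d-k$, $Qa=a$. They form a closed subset of $\mathbb R^{d^2+d}$, so the space of $k$-flats is locally compact and Hausdorff.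

For compact $K$ the set $H_K$ of $k$-flats hitting $K$ is compact. It is bounded, since orthogonal projections have bounded entries and $|a|=|Qx|\le|x|$ for $x\in\ell\cap K$. It is closed: if $(Q_i,a_i)\to(Q,a)$ and $x_i\in K$ with $Q_ix_i=a_i$, then a subsequence of the $x_i$ converges to some $x\in K$, and $Qx=a$.

Let $X$ be the one-point compactification of the space of $k$-flats, and let $c\ge1$ be the integer of Theorem A. The set
$$Z_K=\{x\in X^c:\ x_i\in H_K\text{ for some }i\}$$
is a finite union of preimages of the closed set $H_K$ under coordinate projections, so it is closed in the compact space $X^c$. Every finite subfamily has the $(p,q)$-property, or has fewer than $p$ members, in which case the property is vacuous. By Theorem A it is hit by at most $c$ $k$-flats; repeating flats if necessary, we get a common point of its sets $Z_K$. So the $Z_K$ have the finite intersection property, and there is a point $x$ in all of them. Those coordinates of $x$ that are flats give at most $c$ $k$-flats, and they hit every member.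

**Proof of (5), noncompact sets.** Let $k=0$, $d=1$, and consider the intervals $(0,1/n)$, $n\ge1$. They are in $\mathcal S_2$, with center $\frac1{2n}$ and radius $\frac1{4n}$. Every finite subfamily is hit by one point. A point $x\le0$ hits none of them, and a point $x>0$ hits only those with $n<1/x$, so finitely many points do not hit all.

**Proof of (6).** If $c$ flats hit $\mathcal F$, assign to each of $c(q-1)+1$ members a flat hitting it; by the pigeonhole principle some flat is assigned to $q$ of them. For the equivalence, which is trivial for the empty family: if $\tau(\mathcal F)\le c$ with $c\ge1$, then $\mathcal F$ has the $(p,k+2)$-property with $p=c(k+1)+1\ge k+2$. A $(p,k+2)$-property with bounded $p$ bounds $\tau^*$ by Proposition 3. A bound on $\tau^*$ bounds $\tau$ by (2). Finally, directly, $\tau^*\le\tau$. $\blacksquare$
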